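\title{Reduced graphs of given rank: the maximum order and the extremal graphs}

\begin{abstract}
A graph is reduced if it has no isolated vertices and no two vertices have the same neighbors. We prove that a reduced graph whose adjacency matrix has real rank $r\ge2$ has at most $2^{(r+2)/2}-2$ vertices if $r$ is even and at most $5\cdot2^{(r-3)/2}-2$ vertices if $r$ is odd, that exactly $\lfloor r/2\rfloor$ graphs attain the bound, and that all of them arise from $K_2$, $K_3$ and the complement of the cube by two explicit constructions. The proof passes to symmetric $\pm1$ matrices, viewed as Gram matrices of vectors in an indefinite quadratic space. There the extremal object is unique in each rank, and it is recognized by an isotropic vector that is orthogonal to all of its elements but one.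
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and the \emph{rank} of a graph is the rank over $\mathbb R$ of its adjacency matrix. How many vertices can a graph of rank $r$ have? Adding an isolated vertex adds a zero row and column to the adjacency matrix, and adding a vertex with the same neighbors as an existing one repeats a row and a column. Neither operation changes the rank, so the question has content only when both are excluded. A graph is \emph{reduced} if it has no isolated vertices and no two vertices have the same set of neighbors; equivalently, the rows of its adjacency matrix are nonzero and distinct. Let $m(r)$ be the maximum number of vertices of a reduced graph of rank $r$, and call a reduced graph of rank $r$ \emph{extremal} if it has $m(r)$ vertices.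

The maximum is finite. A vector in the row space of a matrix of rank $r$ is determined by its entries in $r$ linearly independent columns, so there are at most $2^r-1$ distinct nonzero $0/1$ rows. This bound uses neither the symmetry of the matrix nor its zero diagonal, and it is not attained even in the first cases: there is no graph of rank $1$, and the only reduced graphs of rank $2$ and $3$ are $K_2$ and $K_3$ (Lemma~\ref{lem:small}), so $m(2)=2$ and $m(3)=3$.

For a lower bound one looks for ways to double the number of vertices at a small cost in rank. Let $G$ be a reduced graph with $n$ vertices, adjacency matrix $A$ and rank $r$. Write $\mathbf0$ and $\mathbf1$ for all-zero and all-one row or column vectors and $J$ for an all-ones matrix. \emph{Construction (a)} and \emph{Construction (b)} produce the graphs $G^a$ and $G^b$ on $2n+2$ vertices with adjacency matrices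
\begin{equation}\label{eq:ab}
\begin{bmatrix} A & A & \mathbf{0} & \mathbf{0}\\ A & A & \mathbf{1} & \mathbf{0}\\ \mathbf{0} & \mathbf{1} & 0 & 1\\ \mathbf{0} & \mathbf{0} & 1 & 0\end{bmatrix}
\qquad\text{and}\qquad
\begin{bmatrix} A & J-A & \mathbf{1} & \mathbf{0}\\ J-A & A & \mathbf{0} & \mathbf{1}\\ \mathbf{1} & \mathbf{0} & 0 & 1\\ \mathbf{0} & \mathbf{1} & 1 & 0\end{bmatrix}.
\end{equation}
Both graphs are reduced of rank $r+2$, and $G^b$ is regular of degree $n+1$, half its order (Proposition~\ref{prop:double}). Starting from $K_2$ one obtains orders $2,6,14,\dots$ in ranks $2,4,6,\dots$, and starting from $K_3$ orders $3,8,18,\dots$ in ranks $3,5,7,\dots$. These are the values of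
\[
n(r)=\begin{cases}2^{(r+2)/2}-2 & \text{if } r \text{ is even},\\ 5\cdot 2^{(r-3)/2}-2 & \text{if } r \text{ is odd},\ r>1,\end{cases}
\]
which satisfies $n(r)=2n(r-2)+2$ for $r\ge4$. Hence $m(r)\ge n(r)$. The lower bound grows like $2^{r/2}$, the square root of the upper bound above, and the conjecture below, posed in \cite{source}, says that the lower bound is the truth. In the conjecture, Construction (b) is applied only to graphs that are regular of degree half their order. This excludes $K_3$, and a third starting graph is allowed: the complement of the cube, which is reduced and $4$-regular on $8$ vertices and has rank $5$.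

\begin{quote}
\textbf{Conjecture} (\cite{source}). If $r\ge2$, then $m(r)=n(r)$, and the extremal graphs can be obtained from $K_2$, $K_3$ or the complement of the cube by Constructions (a) and (b).
\end{quote}

We prove the conjecture and list the extremal graphs. Let $B_2=K_2$, $B_3=K_3$, let $B_5$ be the complement of the cube, and let $B_r=(B_{r-2})^b$ for $r\ge4$, $r\ne5$. In this definition (b) is applied only to $B_2$, to $B_5$ and to graphs of the form $G^b$, all of which are regular of degree half their order. Write $G^{a^j}$ for the result of applying (a) to $G$ $j$ times.

\begin{theorem}\label{thm:graphs}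
For $r\ge2$ we have $m(r)=n(r)$, and the extremal graphs of rank $r$ are exactly the graphs $B_s^{\,a^{(r-s)/2}}$ with $2\le s\le r$ and $s\equiv r\pmod 2$. They are pairwise non-isomorphic, so there are exactly $\lfloor r/2\rfloor$ of them. In particular the Conjecture holds.
\end{theorem}

Behind these $\lfloor r/2\rfloor$ graphs there is a single object. Define
\[
\nu(\rho)=\begin{cases}2^{(\rho+1)/2}-1&\text{if $\rho\ge1$ is odd},\\ 1&\text{if $\rho=2$},\\ 5\cdot2^{(\rho-4)/2}-1&\text{if $\rho\ge4$ is even},\end{cases}
\]
so that $\nu(1),\nu(2),\ldots=1,1,3,4,7,9,15,19,31,39,\dots$ and $n(r)=\nu(r+1)-1$ for $r\ge2$.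

\begin{theorem}\label{thm:matrix}
Let $M$ be a symmetric $\pm1$ matrix with constant diagonal $1$, of rank $\rho\ge3$, in which no two rows are equal or opposite. Then $M$ has order at most $\nu(\rho)$. Equality holds for exactly one matrix up to simultaneous row and column permutations and switchings $M\mapsto\Delta M\Delta$, where $\Delta$ is diagonal with entries $\pm1$.
\end{theorem}

Section~\ref{sec:systems} translates reduced graphs of rank $r$ into such matrices of rank $r+1$, with one row marked, and the matrices into sets of vectors. In Section~\ref{sec:double} both constructions become one operation on sets of vectors, doubling, seen from two different marked elements, and the main statement becomes Theorem~\ref{thm:structure}: an extremal set is a double. Sections~\ref{sec:good}--\ref{sec:split} prove this by induction on the rank, and Section~\ref{sec:final} deduces Theorems~\ref{thm:graphs} and~\ref{thm:matrix}.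

\section{Systems of vectors}\label{sec:systems}

A symmetric bilinear form on a real vector space $W$ is \emph{nondegenerate} if no nonzero vector is orthogonal to all of $W$; it need not be definite. The \emph{norm} of $v$ is $(v,v)$, and $v$ is \emph{isotropic} if its norm is $0$. Every symmetric matrix is a Gram matrix in such a space, in one way only.

\begin{lemma}\label{lem:gram}
Let $M$ be a real symmetric $N\times N$ matrix of rank $\rho$. There are vectors $x_1,\dots,x_N$ spanning a nondegenerate space $W$ of dimension $\rho$ with $(x_i,x_j)=M_{ij}$. If $x'_1,\dots,x'_N$ span a nondegenerate space $W'$ and have Gram matrix $M$, then there is an isometry $W\to W'$ with $x_i\mapsto x'_i$. The linear relations among the $x_i$ are the linear relations among the rows of $M$.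
\end{lemma}

\begin{proof}
The form $u^{\top}Mv$ on $\mathbb R^N$ descends to a nondegenerate form on $W=\mathbb R^N/\ker M$; let $x_i$ be the images of the standard basis vectors. If $x'_1,\dots,x'_N$ are as stated, then $\sum c_ix'_i=0$ if and only if $\sum c_ix'_i$ is orthogonal to every $x'_j$, that is, $Mc=0$. So $c\mapsto\sum c_ix'_i$ induces an isometry $W\to W'$.
\end{proof}

\begin{definition}
A \emph{system of rank $\rho\ge1$} is a finite set $X$ spanning a nondegenerate space $W$ of dimension $\rho$ such that $(x,x)=1$ for all $x\in X$, and $(x,y)=\pm1$ and $x\ne-y$ for distinct $x,y\in X$. We write $\pm X=X\cup-X$ and call a pair $\{x,-x\}$ a \emph{line}. Replacing some elements of $X$ by their negatives is \emph{switching}. Two systems are \emph{equivalent} if their Gram matrices agree after permutation and switching.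
\end{definition}

By Lemma~\ref{lem:gram}, the Gram matrices of systems of rank $\rho$ are exactly the symmetric $\pm1$ matrices of rank $\rho$ with diagonal $1$ and no two rows equal or opposite, and $X$ and $X'$ are equivalent if and only if some isometry of the ambient spaces maps $\pm X$ onto $\pm X'$. If the form were positive definite, the equality case of the Cauchy--Schwarz inequality would force $x=\pm y$; so a system with more than one element lives in an indefinite space. Indeed, if $(x,y)=1$ then $x-y$ has norm $2-2(x,y)=0$. These isotropic differences drive the whole proof.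

Let $X$ be a system of rank $\rho\ge2$ and $x_0\in\pm X$. On each line of $X$ other than that of $x_0$ choose the vector $x$ with $(x,x_0)=1$, and let $\Gamma(X,x_0)$ be the graph on these vectors in which $x\sim y$ if and only if $(x,y)=-1$. Replacing $x_0$ by $-x_0$ negates all chosen vectors and gives the same graph. So $\Gamma(X,x_0)$ depends only on $\pm X$ and the line of $x_0$, and an isometry $\varphi$ with $\varphi(\pm X)=\pm X'$ gives $\Gamma(X,x_0)\cong\Gamma(X',\varphi(x_0))$.

\begin{lemma}\label{lem:dictionary}
For a system $X$ of rank $\rho\ge2$ and $x_0\in\pm X$, the graph $\Gamma(X,x_0)$ is reduced, of rank $\rho-1$, with $|X|-1$ vertices. Every reduced graph is of the form $\Gamma(X,x_0)$, and it determines $X$ up to equivalence.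
\end{lemma}

\begin{proof}
For a graph with adjacency matrix $A$ put
\begin{equation}\label{eq:MA}
M=\begin{bmatrix}1&\mathbf1\\ \mathbf1&J-2A\end{bmatrix}.
\end{equation}
Subtracting the first row from the others turns the lower blocks into $\mathbf0$ and $-2A$, so $\operatorname{rank}M=1+\operatorname{rank}A$. All rows of $M$ begin with $1$, so no two are opposite; a row of $M$ equals the first row exactly when the corresponding row of $A$ is zero, and two other rows are equal exactly when the corresponding rows of $A$ are. Thus $M$ is the Gram matrix of a system if and only if the graph is reduced. Finally, the graph is $\Gamma(X,x_0)$ exactly when $M$ is the Gram matrix of $x_0$ and the chosen vectors.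
\end{proof}

\begin{lemma}\label{lem:small}
There is no graph of rank $1$, and the only reduced graphs of rank $2$ and $3$ are $K_2$ and $K_3$. A system of rank $1$ has one element, there is no system of rank $2$, and for $\rho=3,4$ every system of rank $\rho$ is equivalent to the system $E_\rho$ of $\rho$ vectors with all mutual inner products $-1$.
\end{lemma}

\begin{proof}
Realize the adjacency matrix of a graph of rank $r$ by vectors as in Lemma~\ref{lem:gram}, and choose among them a basis of $W$. Its Gram matrix $P$ is nonsingular and is the adjacency matrix of a graph on $r$ vertices. A vector whose inner products with the basis form the vector $p$ is determined by $p$ and has norm $p^{\top}P^{-1}p$. For $r=1$ the matrix $P=(0)$ is singular, which is absurd. If the graph is reduced, its vertices are distinct nonzero isotropic vectors, so they correspond to distinct $p\in\{0,1\}^r\setminus\{0\}$ with $p^{\top}P^{-1}p=0$. For $r=2$ we have $P=P^{-1}=J-I$ and norm $2p_1p_2$, which leaves two choices of $p$; they are taken by the basis vectors. For $r=3$ we have $\det P=2P_{12}P_{13}P_{23}$, so $P=J-I$ and $P^{-1}=\frac12J-I$. The norm is $\frac12s^2-s$, where $s\in\{1,2,3\}$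 is the number of ones in $p$. So $s=2$, and the three choices are again taken by the basis vectors.

In a one-dimensional space the vectors of norm $1$ form at most one line. The other statements follow from Lemma~\ref{lem:dictionary}: for $\rho=3,4$ the graph $\Gamma(X,x_0)$ is $K_{\rho-1}$, and the chosen vectors together with $-x_0$ have all mutual inner products $-1$.
\end{proof}

A triple of elements of a system is \emph{odd} if the product of its three mutual inner products is $-1$. Switching an element changes two of the three factors, so this is a switching invariant. In a system of rank $3$ or $4$ every triple is odd.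

\section{Doubling}\label{sec:double}

Let $Z$ be a system of rank $\sigma$ in $W'$. Let $W$ be the orthogonal sum of $W'$ and a plane with basis $e,w$, where $(e,e)=0$ and $(e,w)=(w,w)=1$; the plane is nondegenerate, since its Gram determinant is $-1$. The \emph{double} of $Z$ is
\[
Z^+=\{w\}\cup\{z+e,\ z-e:\ z\in Z\}.
\]
Each $z$ is split into two vectors that have the same inner products with everything except $w$, and $w$ is there to tell them apart.

\begin{proposition}\label{prop:double}
\begin{enumerate}
\item[(i)] $Z^+$ is a system of rank $\sigma+2$ with $2|Z|+1$ elements, and its equivalence class depends only on that of $Z$.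
\item[(ii)] Let $\sigma\ge3$, $z_0\in Z$ and $H=\Gamma(Z,z_0)$. Then $\Gamma(Z^+,z_0+e)\cong\Gamma(Z^+,z_0-e)\cong H^a$ and $\Gamma(Z^+,w)\cong H^b$. If $M'$ is the Gram matrix of $Z$ and $C=(J-M')/2$, then $\Gamma(Z^+,w)$ has adjacency matrix
\begin{equation}\label{eq:C}
\begin{bmatrix}C&J-C\\J-C&C\end{bmatrix}.
\end{equation}
\item[(iii)] If $G$ is a reduced graph of rank $r$ on $n$ vertices, then $G^a$ and $G^b$ are reduced of rank $r+2$, and $G^b$ is regular of degree $n+1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) For $z,\zeta\in Z$ and all choices of signs, $(z\pm e,\zeta\pm e)=(z,\zeta)$; also $(w,z+e)=1$ and $(w,z-e)=-1$. The $W'$-components show that the $2|Z|+1$ vectors lie on distinct lines, apart from the possibility $z+e=z-e$, which is excluded by $e\ne0$. The span contains $w$, $e$ and $Z$. Replacing $z$ by $-z$ replaces $z\pm e$ by $-(z\mp e)$, so $\pm Z^+$ depends only on $\pm Z$, and an isometry between ambient spaces of two systems extends by the identity on $\langle e,w\rangle$.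

(ii) Switch $Z$ so that $(z,z_0)=1$ for all $z\in Z$, and let $A$ be the adjacency matrix of $H$. The vector $z_0+e$ has inner product $1$ with every element of $Z^+$. Order the remaining elements as $z+e$ $(z\ne z_0)$; $z-e$ $(z\ne z_0)$; $w$; $z_0-e$. The four blocks among the vectors $z\pm e$ equal $A$; the vertex $w$ is adjacent to all $z-e$, including $z_0-e$, and to no $z+e$; and $(z_0-e,z\pm e)=1$, so $z_0-e$ has no other neighbor. This is the first matrix in \eqref{eq:ab}. The isometry that is the identity on $W'$ and $-1$ on $\langle e,w\rangle$ preserves $\pm Z^+$ and exchanges $z_0+e$ and $z_0-e$.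

The vertices of $\Gamma(Z^+,w)$ are the vectors $z+e$ (first copy) and $-z+e$ (second copy). Inner products are $(z,\zeta)$ within a copy and $-(z,\zeta)$ between the copies, which gives \eqref{eq:C} for any choice of signs in $Z$. With the signs chosen above, $C=A\oplus0$, the last index being $z_0$. Then $z_0+e$ is adjacent exactly to the whole second copy, and $-z_0+e$ exactly to the whole first copy. Ordering the vertices as first copy without $z_0+e$, second copy without $-z_0+e$, then $-z_0+e$, then $z_0+e$ gives the second matrix in \eqref{eq:ab}.

(iii) Write $G=\Gamma(Z,z_0)$ with $Z$ of rank $r+1\ge3$ and $|Z|=n+1$, and apply Lemma~\ref{lem:dictionary} to $Z^+$, which has rank $r+3$. Every row sum of \eqref{eq:C} is $|Z|$.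
\end{proof}

No regularity of $G$ was needed for (b). Part (ii) also shows that $H^b$ is the same graph for all $H=\Gamma(Z,z_0)$, $z_0\in Z$.

\begin{example}\label{ex:cube}
Let $Z=E_\sigma$ with $\sigma\in\{3,4\}$, so that $H=K_{\sigma-1}$, $M'=2I-J$, $C=J-I$ and $J-C=I$. By \eqref{eq:C}, $H^b$ consists of two copies of $K_\sigma$ joined by a perfect matching. Thus $K_2^{\,b}$ is the triangular prism. And $K_3^{\,b}$ is the complement of the cube: two vertices of the cube of equal parity are at distance $2$, hence adjacent in the complement, and the only vertex of the other parity not adjacent to a given vertex in the cube is its antipode. So $B_r=(B_{r-2})^b$ holds for $r=5$ as well, once (b) is allowed for $K_3$. The graph $K_2^{\,a}$ is a $4$-cycle with a triangle erected on one edge and a pendant vertex attached to the apex. By Theorem~\ref{thm:graphs}, it and the prism are the two extremal graphs of rank $4$.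
\end{example}

Put $E_\rho=(E_{\rho-2})^+$ for $\rho\ge5$. Since $\nu(\rho)=2\nu(\rho-2)+1$ for $\rho\ge5$, the system $E_\rho$ has rank $\rho$ and $\nu(\rho)$ elements for every $\rho\ge3$. The core of the paper is the converse.

\begin{theorem}\label{thm:structure}
A system $X$ of rank $\rho$ in $W$ satisfies $|X|\le\nu(\rho)$. If $\rho\ge5$ and $|X|=\nu(\rho)$, there are an isotropic $e\in W$, a vector $w\in\pm X$ with $(w,e)=1$, and a system $Z$ of rank $\rho-2$ with $\nu(\rho-2)$ elements spanning $\langle e,w\rangle^\perp$, such that $\pm X=\pm Z^+$.
\end{theorem}

For $\rho\le4$ this is Lemma~\ref{lem:small}. The induction uses three properties of $\nu$. The third says that two orthogonal pieces, each of dimension at least $3$, together carry no more than a system of rank $\rho-2$; it fails for two values of $\rho$, which will need separate arguments.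

\begin{lemma}\label{lem:nu}
\begin{enumerate}
\item[(N1)] $\nu$ is nondecreasing, and strictly increasing on $\{2,3,\dots\}$.
\item[(N2)] $\nu(a+2)\ge2\nu(a)$ for $a\ge1$.
\item[(N3)] If $3\le t\le\rho-3$ and $\rho\notin\{6,8\}$, then $\nu(t)+\nu(\rho-t)\le\nu(\rho-2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For odd $a\ge3$ the numbers $\nu(a)+1$, $\nu(a+1)+1$, $\nu(a+2)+1$ are $4,5,8$ times $2^{(a-3)/2}$, and $\nu(1)=\nu(2)<\nu(3)$; this is (N1). For (N2), $\nu(3)=3$, $\nu(4)=4$, and $\nu(a+2)=2\nu(a)+1$ for $a\ge3$. In (N3) we have $\rho\ge6$, and $\nu(3)+\nu(4)=7=\nu(5)$ settles $\rho=7$. Let $\rho\ge9$. Since $2<2^{3/2}$ and $5<2^{5/2}$, we have $\nu(a)+1\le2^{(a+1)/2}$ for all $a\ge1$. The function $t\mapsto2^{(t+1)/2}+2^{(\rho-t+1)/2}$ is convex and symmetric about $\rho/2$, so on $[3,\rho-3]$ it is largest at the endpoints, and $\nu(t)+\nu(\rho-t)\le u+2$ with $u=2^{(\rho-2)/2}$. For odd $\rho\ge9$ we have $\nu(\rho-2)=\sqrt2\,u-1$ and $(\sqrt2-1)u\ge(\sqrt2-1)2^{7/2}>3$. For even $\rho\ge10$ we have $\nu(\rho-2)=\frac54u-1$ and $\frac14u\ge4>3$.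
\end{proof}

\section{Good vectors}\label{sec:good}

\subsection{Recognizing a double}

To prove Theorem~\ref{thm:structure} we must find the vector $e$ in a system about which we know only its size. In a double, $e$ is isotropic, its inner products with the elements lie in $\{0,\pm1\}$, and almost all of them vanish. We consider all vectors with the first two properties and minimize the number of nonzero inner products.

\begin{definition}
Let $X$ be a system in $W$. A vector $g\in W$ is \emph{good} if $g\ne0$, $(g,g)=0$ and $(g,x)\in\{0,\pm1\}$ for all $x\in X$. Its \emph{support} is $\operatorname{supp}g=\{x\in X:(g,x)\ne0\}$. The smallest size of the support of a good vector is denoted by $\delta$, and a good vector whose support has size $\delta$ is \emph{minimal}.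
\end{definition}

Supports are nonempty, because $X$ spans the nondegenerate space $W$. Switching changes neither the good vectors nor $\delta$. The basic supply of good vectors is the following.
\begin{equation}\label{eq:half}
\begin{array}{l}
\text{If $x,y\in\pm X$ lie on distinct lines and $x-y$ is isotropic, that is, $(x,y)=1$,}\\
\text{then $(x-y)/2$ is good, and its support avoids the lines of $x$ and $y$.}
\end{array}
\end{equation}
So if $|X|\ge2$, good vectors exist and $1\le\delta\le|X|-2$.

\begin{example}\label{ex:five}
Let $E_3=\{a,b,d\}$ and $E_5=\{w,a\pm e,b\pm e,d\pm e\}$. Up to permuting $a,b,d$ and replacing $(e,w)$ by $(-e,-w)$, there are four kinds of pairs of lines, and \eqref{eq:half} gives: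
\[
\begin{array}{lll}
\text{pair} & \text{good vector} & \text{support}\\[2pt]
a+e,\ a-e & e & \{w\}\\
a+e,\ -(b-e) & \frac12(a+b) & \{d+e,\ d-e\}\\
a+e,\ -(b+e) & \frac12(a+b)+e & \{w,\ d+e,\ d-e\}\\
w,\ a+e & \frac12(w-a-e) & \{a-e,\ b+e,\ d+e\}
\end{array}
\]
The smallest support picks out $e$ and $w$. Conversely, let $X$ be any system of rank $5$ with a good vector $e$ whose support is a single element $w$, with $(w,e)=1$. Each other element is orthogonal to $e$ and has inner product $\pm1$ with $w$, so it is $z\pm e$ with $z$ in the $3$-dimensional space $\langle e,w\rangle^\perp$. The vectors $z$ form a system of rank $3$, which is $E_3$, and therefore $\pm X\subseteq\pm E_5$ and $|X|\le7$. The details are the same in every rank.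
\end{example}

\begin{lemma}\label{lem:one}
Let $X$ be a system of rank $\rho\ge3$ with $\delta=1$, let $e$ be a minimal good vector, and let $w\in\pm\operatorname{supp}e$ satisfy $(w,e)=1$. Then there is a system $Z$ of rank $\rho-2$ spanning $\langle e,w\rangle^\perp$ with $\pm X\subseteq\pm Z^+$.
\end{lemma}

\begin{proof}
The plane $\langle e,w\rangle$ is nondegenerate, so $W$ is its orthogonal sum with the nondegenerate space $W'=\langle e,w\rangle^\perp$ of dimension $\rho-2$. Write $y\in X\setminus\operatorname{supp}e$ as $y=z+\alpha e+\beta w$ with $z\in W'$. Then $\beta=(y,e)=0$ and $\alpha=(y,w)=\pm1$. The components $z$ have the same inner products as the vectors $y$, namely norm $1$ and mutual inner products $\pm1$, and they span $W'$ because $X$ spans $W$. Let $Z$ contain one vector from each of the lines $\{z,-z\}$.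
\end{proof}

Small systems need not have $\delta=1$. Five vectors with all mutual inner products $-1$ have the Gram matrix $2I-J$ with inverse $\frac12I-\frac16J$, so they form a system of rank $5$; a good vector with support of size $q$ whose inner products sum to $s$ has norm $\frac12q-\frac16s^2=0$, so $3q$ is a square and $\delta=3$. What has to be shown is that a large system has $\delta=1$.

\medskip
\noindent\textbf{Standing assumptions.} From here to the end of Section~\ref{sec:split}, $\rho\ge5$, Theorem~\ref{thm:structure} holds for all ranks less than $\rho$, and $X$ is a system of rank $\rho$ in $W$ with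
\[
N=|X|\ge2k+1,\qquad k=\nu(\rho-2).
\]

\begin{proposition}\label{prop:delta}
Under the standing assumptions, $\delta=1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:structure} from Proposition~\ref{prop:delta}]
Let $X$ have rank $\rho\ge5$. If $|X|\le2k$ there is nothing to prove. Otherwise $\delta=1$, and Lemma~\ref{lem:one} gives $\pm X\subseteq\pm Z^+$ with $Z$ of rank $\rho-2$. By induction $2k+1\le|X|\le2|Z|+1\le2k+1=\nu(\rho)$. So $|X|=\nu(\rho)$, $|Z|=k$ and $\pm X=\pm Z^+$.
\end{proof}

\subsection{Projecting along a minimal good vector}

When $\delta$ is not known to be $1$, no single $w$ controls the elements orthogonal to $e$, and their span may be degenerate in more directions than $e$. We replace the projection onto $\langle e,w\rangle^\perp$ by the quotient of the span by its radical.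

Recall that $\dim L^\perp=\dim W-\dim L$ for every subspace $L$ of a nondegenerate space $W$; that $L$ is called nondegenerate if the restricted form is; and that then $W=L\oplus L^\perp$ with $L^\perp$ nondegenerate. The \emph{radical} of $L$ is $R=L\cap L^\perp$. All its vectors are isotropic, the form descends to a nondegenerate form on $L/R$, and every complement of $R$ in $L$ is a nondegenerate subspace isometric to $L/R$.

\begin{lemma}\label{lem:radical}
Let $L$ be a subspace of $W$ with radical $R$.
\begin{enumerate}
\item[(i)] If $L$ lies in a nondegenerate subspace $W_1$ of dimension $m$, then $\dim(L/R)+2\dim R\le m$.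
\item[(ii)] Let $Y\subseteq L$ be a nonempty finite set of vectors of norm $1$ with mutual inner products $\pm1$ whose images span $L/R$. Then the images, one from each line, form a system in $L/R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $L\subseteq R^\perp\cap W_1$, which has dimension $m-\dim R$. (ii) The map $L\to L/R$ preserves inner products.
\end{proof}

The projection may identify many elements. Minimality of the support is what limits this to two.

\begin{lemma}\label{lem:fiber}
Let $e$ be a minimal good vector, $Y=X\setminus\operatorname{supp}e$, $L=\langle Y,e\rangle$, and let $R\ni e$ be the radical of $L$.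
\begin{enumerate}
\item[(i)] Every fiber of $\pm Y\to L/R$ has at most two elements, and a fiber with two elements has the form $\{z+e,z-e\}$, on two distinct lines.
\item[(ii)] The images form a system $\overline Y$ in $L/R$. Let $c=|\overline Y|$, call a line of $\overline Y$ \emph{double} if the fibers over it have two elements, let $\tau=\tau(e)$ be the number of double lines, and let $U\subseteq Y$ be the set of elements that are alone in their fiber. Then $|U|=c-\tau$, $|Y|=c+\tau$ and $N=c+\tau+\delta$.
\item[(iii)] If $Y\cup\{e\}$ lies in a nondegenerate subspace of dimension $m$, then $\overline Y$ has rank at most $m-2$ and $c\le\nu(m-2)$. In particular $c\le k$.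
\end{enumerate}
\end{lemma}

\begin{proof}
The set $Y$ is nonempty since $\delta\le N-2$, and $e\in R$ since $e$ is orthogonal to $Y$ and to itself.

(i) Let $y_1\ne y_2$ in $\pm Y$ with $y_1-y_2\in R$. Then $y_1\ne-y_2$, since otherwise $y_1\in R$ would be isotropic. By \eqref{eq:half}, $g=(y_1-y_2)/2$ is good. As $g\in R$ is orthogonal to $Y$, we have $\operatorname{supp}g\subseteq\operatorname{supp}e$, with equality by minimality. The vectors $(e+g)/2$ and $(e-g)/2$ lie in $R$, so they are isotropic and orthogonal to $Y$. On $u\in\operatorname{supp}e$ both $(e,u)$ and $(g,u)$ are $\pm1$, so one of the two vectors has inner product $0$ with $u$ and the other $\pm1$. If both vectors were nonzero, both would be good, with nonempty supports that partition $\operatorname{supp}e$, contrary to minimality. So $g=\pm e$. Any two elements of a fiber therefore differ by $\pm2e$; three elements would include two that differ by $\pm4e$.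

(ii) Lemma~\ref{lem:radical}(ii) applies, since $e$ maps to $0$. The fiber over $-\bar y$ is the negative of the fiber over $\bar y$, so a double line of $\overline Y$ comes from two elements of $Y$ and any other line from one.

(iii) By Lemma~\ref{lem:radical}(i) with $\dim R\ge1$, the rank is at most $m-2<\rho$. Apply the induction hypothesis and (N1).
\end{proof}

\begin{remark}
Part (i) fails for good vectors that are not minimal. In $E_7=\{w_2,\ w_1\pm e_2,\ z\pm e_1\pm e_2:z\in E_3\}$ the vector $e_1+e_2$ is good with support $\{w_2,w_1\pm e_2\}$, the radical is $\langle e_1,e_2\rangle$, and the fibers $\{z\pm e_1\pm e_2\}$ have four elements.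
\end{remark}

By (ii) and (iii), $N\ge2k+1$ forces $\tau+\delta\ge k+1$, and we must show that this is impossible when $\delta\ge2$. There are two regimes. If $\tau\le1$, then $\delta$ is about $N/2$ or more, and Section~\ref{sec:two} refutes this by a count over $\mathbb F_2$. If $\tau\ge2$, the midpoints $z$ of the double fibers are orthogonal to $\operatorname{supp}e$, so the two sets compete for dimension; this is Section~\ref{sec:split}.

\section{A minimal good vector with two double lines}\label{sec:two}

\begin{proposition}\label{prop:two}
Some minimal good vector $e$ has $\tau(e)\ge2$.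
\end{proposition}

Two double fibers $\{z\pm e\}$, $\{\zeta\pm e\}$ are four vectors whose inner products with any $u\in X$ have product $1$, because the two fibers are split by the same elements $u$, those of $\operatorname{supp}e$. This is a linear relation modulo $2$ among four rows of the Gram matrix, and such a relation can be found by counting. We use two standard facts. A square matrix over a field is \emph{alternating} if it is skew-symmetric with zero diagonal (over $\mathbb F_2$: symmetric with zero diagonal), and the rank of an alternating matrix is even. The rank of an integer matrix modulo $2$ is at most its real rank, since a minor that is odd is nonzero.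

\begin{lemma}\label{lem:count}
There are four distinct elements $x_1,\dots,x_4\in X$ with
\begin{equation}\label{eq:prod}
(x_1,u)(x_2,u)(x_3,u)(x_4,u)=1\qquad\text{for all }u\in X.
\end{equation}
\end{lemma}

In the proof and afterwards we switch $X$ freely; \eqref{eq:prod} then refers to the switched set. It is unaffected by switching $u$ or an even number of the $x_i$.

\begin{proof}
Switch so that the Gram matrix $M$ has the form \eqref{eq:MA}, and let $B=(J-M)/2=0\oplus A$. Its rows $b_x$ are distinct $0/1$ vectors, and its real rank is $\rho-1$. Over $\mathbb F_2$ it is alternating, so its rank there is at most $2\lfloor(\rho-1)/2\rfloor$, and its row space has at most $Q^2$ elements, where $Q=2^{\lfloor(\rho-1)/2\rfloor}\ge4$. We have $\nu(\rho)=2Q-1$ for odd $\rho$ and $\nu(\rho)=\frac52Q-1$ for even $\rho$, so $N\ge2Q-1$ and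
\[
\binom N2-(Q^2-1)\ge(2Q-1)(Q-1)-(Q+1)(Q-1)=(Q-1)(Q-2)>0 .
\]
The sums $b_x+b_y$ over the $\binom N2$ pairs are nonzero elements of the row space modulo $2$, so two different pairs have the same sum. They are disjoint, since $b_x+b_y=b_x+b_z$ forces $y=z$. The four rows sum to $0$ modulo $2$, and since $(x,u)=-1$ exactly when the entry of $b_x$ at $u$ is $1$, this is \eqref{eq:prod}.
\end{proof}

For $\rho=5$ the count compares $21$ pairs with $15$ nonzero vectors. For even $\rho$ the parity of the rank matters: without it the row space could have $2Q^2$ elements.

The four vectors found by counting need not come from two double fibers of a minimal good vector. But they produce good vectors of small support, and that suffices for a contradiction.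

\begin{lemma}\label{lem:four}
Suppose $x_1,\dots,x_4\in\pm X$ lie on distinct lines, have all mutual inner products $+1$ and satisfy \eqref{eq:prod}. Then $2\delta\le N-4$.
\end{lemma}

\begin{proof}
Let
\[
g_2=\tfrac14(x_1+x_2-x_3-x_4),\quad g_3=\tfrac14(x_1-x_2+x_3-x_4),\quad g_4=\tfrac14(x_1-x_2-x_3+x_4).
\]
The Gram matrix of the $x_i$ is $J$, so $\sum c_ix_i$ has norm $(\sum c_i)^2$ and the $g_j$ are isotropic. For $u\in X$ the four signs $(x_i,u)$ have product $1$, so they are all equal or split two and two. In the first case, which includes every $u$ on the line of some $x_i$, all $(g_j,u)$ vanish. In the second case $(g_j,u)=\pm1$ for the index $j$ with $(x_j,u)=(x_1,u)$, and the other two values vanish. So the $g_j$ take values in $\{0,\pm1\}$ on $X$, and their supports are pairwise disjoint and avoid four elements of $X$. Since $g_2+g_3=(x_1-x_4)/2$, $g_2+g_4=(x_1-x_3)/2$ and $g_3+g_4=(x_1-x_2)/2$ are nonzero, at most one $g_j$ is zero. Two good vectors have disjoint supports inside a set of size $N-4$.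
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
Suppose that $\tau(e)\le1$ for every minimal good vector $e$. Then $N\le k+1+\delta$ by Lemma~\ref{lem:fiber}, and with $N\ge2k+1$,
\begin{equation}\label{eq:large}
2\delta\ge2(N-1-k)\ge N-1 .
\end{equation}
Take $x_1,\dots,x_4$ as in Lemma~\ref{lem:count} and consider the graph on them in which adjacency means inner product $-1$. Putting $u=x_i$ in \eqref{eq:prod} shows that all degrees are even, so the graph is empty, a $4$-cycle, or a triangle with an isolated vertex. Switching two opposite vertices of a $4$-cycle makes the graph empty and preserves \eqref{eq:prod}. So in the first two cases Lemma~\ref{lem:four} contradicts \eqref{eq:large}.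

In the third case switch the isolated vertex. Now all mutual inner products of $x_1,\dots,x_4$ are $-1$, and $\prod_i(x_i,u)=-1$ for all $u\in X$. For each $u$ exactly one of the four signs $(x_i,u)$ differs from the other three. Let $X_i$ be the set of $u\in X$ for which it is the $i$th; these four sets partition $X$. Number the vectors so that $X_3$ and $X_4$ are the two smallest sets; then $|X_3|+|X_4|\le N/2$. By \eqref{eq:half}, $e=(x_1+x_2)/2$ is good. Its support consists of the $u$ with $(x_1,u)=(x_2,u)$, so it is $X_3\cup X_4$ and has at most $\lfloor N/2\rfloor$ elements. By \eqref{eq:large}, $\delta\ge\lceil(N-1)/2\rceil=\lfloor N/2\rfloor$, so $e$ is minimal.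

For this $e$ we gain a dimension. The set $Y=X_1\cup X_2$ is orthogonal to $x_3-x_4$, because $(x_3,u)=(x_4,u)$ for $u\in Y$, and $(e,x_3)=(e,x_4)=-1$. The vector $x_3-x_4$ has norm $4$, so its orthogonal complement is nondegenerate of dimension $\rho-1$. Lemma~\ref{lem:fiber} gives $|Y|=c+\tau(e)\le\nu(\rho-3)+1$. On the other hand $|Y|\ge N/2>k$, so $|Y|\ge\nu(\rho-2)+1$. Hence $\nu(\rho-2)\le\nu(\rho-3)$, which contradicts (N1) because $\rho-3\ge2$.
\end{proof}

\section{The orthogonal splitting}\label{sec:split}

Fix a minimal good vector $e$ with $\tau=\tau(e)\ge2$, keep the notation of Lemma~\ref{lem:fiber}, and put $S=\operatorname{supp}e$, so $|S|=\delta$.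

\subsection{Midpoints and support}

We shall confine $S$ to a nondegenerate subspace, which $S$ need not span and in which its span may be degenerate. The induction hypothesis extends to this situation: each dimension of the radical can at most double the number of elements, and it costs two dimensions.

\begin{lemma}\label{lem:sub}
If a nonempty subset $D\subseteq X$ lies in a nondegenerate subspace of dimension $m<\rho$, then $|D|\le\nu(m)$.
\end{lemma}

\begin{proof}
Let $L_D=\langle D\rangle$ have radical $R_D$, and put $\kappa=\dim R_D$, $s=\dim L_D/R_D$; then $s+2\kappa\le m$. The images of $D$ form a system of rank $s<\rho$, with at most $\nu(s)$ lines. The functionals $(x,\cdot)$, $x\in X$, span $W^*$, so there are $x_1,\dots,x_\kappa\in X$ whose functionals restrict to a basis of $R_D^*$. Two elements of $\pm D$ in one coset of $R_D$ that have the same inner products with $x_1,\dots,x_\kappa$ are equal. These inner products are $\pm1$, so a coset contains at most $2^\kappa$ elements of $\pm D$, and each image line comes from at most $2^\kappa$ elements of $D$. By (N2) and (N1), $|D|\le2^\kappa\nu(s)\le\nu(s+2\kappa)\le\nu(m)$.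
\end{proof}

The case $m=2$ explains the convention $\nu(2)=1$: there is no system of rank $2$, but a nondegenerate plane can contain one element of $X$.

For each double line choose one of the two fibers $\{z+e,z-e\}$ over it, and let $Z$ be the set of the midpoints $z$. Then $|Z|=\tau$, the elements of $Z$ lie on distinct lines, and the sign of each may be changed at will. We have $z\in L$, $(z,e)=0$, $(z,z)=(z+e,z+e)=1$ and $(z,\zeta)=(z+e,\zeta+e)=\pm1$ for $z,\zeta\in Z$. For $u\in S$ the signs $(u,z+e)$ and $(u,z-e)$ differ by $2(u,e)=\pm2$, so they are opposite and their sum $2(u,z)$ vanishes. Thus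
\begin{equation}\label{eq:perp}
Z\perp S\qquad\text{and}\qquad Z\perp e .
\end{equation}
Moreover, if $z,\zeta\in\pm Z$ lie on distinct lines and $(z,\zeta)=1$, then
\begin{equation}\label{eq:mid}
g=\tfrac12(z-\zeta)=\tfrac12\bigl((z+e)-(\zeta+e)\bigr)\ \text{ is good, and } g\perp S,\ g\perp e .
\end{equation}

\begin{lemma}\label{lem:split}
There is a nondegenerate subspace $V\subseteq\langle Z\rangle$ of dimension $t\ge3$ such that $\langle Z\rangle$ is the direct sum of $V$ and its radical, the images of the elements of $Z$ modulo the radical form a system of rank $t$ with $\tau$ elements, and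
\begin{equation}\label{eq:ineq}
N=c+\tau+\delta,\qquad c\le k,\qquad \tau\le\min(c,\nu(t)),\qquad \delta\le\nu(\rho-t).
\end{equation}
\end{lemma}

\begin{proof}
Let $R_Z$ be the radical of $\langle Z\rangle$, $V$ a complement, $t=\dim V$. Suppose $z,\zeta\in\pm Z$ on distinct lines satisfy $z-\zeta\in R_Z$. Then $z-\zeta$ is isotropic, so $(z,\zeta)=1$, and the good vector $g$ of \eqref{eq:mid} is orthogonal to $Z$, $e$ and $S$. Hence $\operatorname{supp}g\subseteq U$ and $\delta\le c-\tau$, so that $N\le2c\le2k$, a contradiction. Therefore the images of the elements of $Z$ lie on $\tau$ distinct lines and form a system of rank $t$. Here $t<\rho$ since $Z\perp e$, so $\tau\le\nu(t)$. Since $\tau\ge2$, Lemma~\ref{lem:small} gives $t\ge3$. By \eqref{eq:perp}, $S$ lies in the nondegenerate space $V^\perp$ of dimension $\rho-t$, and Lemma~\ref{lem:sub} gives $\delta\le\nu(\rho-t)$.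
\end{proof}

This is where $\tau\ge2$ is used: because rank $2$ is empty, two double lines already take three dimensions away from $S$.

\begin{proof}[Proof of Proposition~\ref{prop:delta}]
Suppose $\delta\ge2$. Then $\nu(\rho-t)\ge2$, so $3\le t\le\rho-3$. This is impossible for $\rho=5$. For $\rho\notin\{6,8\}$, \eqref{eq:ineq} and (N3) give $N\le k+\nu(t)+\nu(\rho-t)\le2k$, a contradiction. The ranks $6$ and $8$, where $\nu(3)+\nu(3)=6>\nu(4)$ and $\nu(3)+\nu(5)=10>\nu(6)$, are excluded in the next two subsections. In both, the inequalities \eqref{eq:ineq} leave so little room that the projected system $\overline Y$ is known.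
\end{proof}

\subsection{Rank six}

Let $\rho=6$ and $\delta\ge2$; here $k=4$ and $N\ge9$. Then $t=3$, and a system of rank $3$ has three elements, so $\tau=3$ and $\langle Z\rangle=V$. Choose signs so that $Z=\{a,b,d\}$ has mutual inner products $-1$. We have $c\in\{3,4\}$.

Let $c=3$, so $U=\emptyset$. By \eqref{eq:mid}, $g=(a+b)/2$ is good and orthogonal to $S$ and $e$; it is orthogonal to $a$ and $b$ as well. Its support is therefore contained in the two lines of $d\pm e$. So $\delta\le2$ and $N\le3+3+2=8$, a contradiction.

Let $c=4$, so $U=\{u\}$. The system $\overline Y$ has four elements and rank at most $4$, hence rank exactly $4$, and all its triples are odd. It consists of the images of $u,a,b,d$ up to sign. Oddness of the triple $u,a,b$ gives $(u,a)(u,b)=1$, and likewise $(u,a)(u,d)=1$. After switching $u$ we have $(u,a)=(u,b)=(u,d)=-1$. The vector $a+b+d$ has the same inner products with $a,b,d$, so it is the $V$-component of $u$, and its norm is $-3$. Thus $u=a+b+d+h$ with $h\in V^\perp$, $(h,h)=4$ and $(h,e)=(u,e)=0$.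

The space $V^\perp$ is nondegenerate of dimension $3$ and contains $e$, $h$ and $S$. The plane $V^\perp\cap h^\perp$ is nondegenerate and contains $e$, so it contains $f'$ with $(e,f')=1$, and $f=f'-\frac12(f',f')e$ is isotropic with $(e,f)=1$. Then $h,e,f$ is a basis of $V^\perp$. Each element of $S$ gives a vector $w\in\pm S$ with $(w,e)=1$, which has the form $w=f+\beta h+\gamma e$. From $\pm1=(w,u)=(w,h)=4\beta$ and $1=(w,w)=2\gamma+4\beta^2$ we get $\beta=\pm\frac14$ and $\gamma=\frac38$. The two candidates have inner product $\frac38+\frac38-\frac14=\frac12\ne\pm1$, so at most one occurs. Hence $\delta\le1$, a contradiction.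

\subsection{Rank eight}

Let $\rho=8$ and $\delta\ge2$; here $k=9$, $N\ge19$ and $t\in\{3,4,5\}$. From \eqref{eq:ineq}, $\tau+\delta\ge19-c\ge10$. Since $\nu(4)+\nu(4)=8$ and $\nu(3)+\nu(5)=10$, we get $c=9$ and $(\tau,\delta)=(7,3)$ or $(3,7)$. The system $\overline Y$ has rank at most $6$ and $9>\nu(5)$ elements, so it has rank $6$ and $\nu(6)$ elements. By the induction hypothesis it is a double: there is a nonzero isotropic $\eta\in L/R$ orthogonal to all lines of $\overline Y$ except one, the \emph{exceptional} line, and the other eight lines form four pairs represented by $\pi+\eta$, $\pi-\eta$.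

We lift $\eta$ to good vectors of $X$. Take a pair, and let $y,y'\in\pm Y$ lie over $\pi+\eta$ and $\pi-\eta$. They lie on distinct lines, and $g=(y-y')/2$ lies over $\eta$, so it is isotropic, and good by \eqref{eq:half}. For $v\in Y$, $(g,v)$ is the inner product of $\eta$ with the image of $v$, which vanishes unless $v$ lies over the exceptional line. Hence
\begin{equation}\label{eq:lift}
|\operatorname{supp}g\cap Y|\le2 .
\end{equation}

Let $(\tau,\delta)=(7,3)$. Only two lines of $\overline Y$ are not double, so both lines of some pair are double. Choose $y=z+e$ and $y'=\zeta+e$ with $z,\zeta\in\pm Z$. Then $g=(z-\zeta)/2\perp S$ by \eqref{eq:perp}, and \eqref{eq:lift} gives $\delta\le2$, a contradiction.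

Let $(\tau,\delta)=(3,7)$. At most one of the three double lines is exceptional, so some pair contains a double line; replacing $\eta$ by $-\eta$ if necessary, it is the line of $\pi+\eta$. Let $\{z+e,z-e\}$ be the fiber over $\pi+\eta$ and fix $y'$ over $\pi-\eta$. The choices $y=z+e$ and $y=z-e$ give two good vectors $g$ and $g-e$, each satisfying \eqref{eq:lift}. For $u\in S$ the numbers $(g,u)$ and $(g-e,u)$ lie in $\{0,\pm1\}$ and differ by $(e,u)=\pm1$, so exactly one of them is $0$. The two supports have total size at most $7+2+2=11<14=2\delta$, a contradiction.

This completes the proof of Proposition~\ref{prop:delta}, and with it that of Theorem~\ref{thm:structure}.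

\section{The extremal matrices and graphs}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:matrix}]
The matrices in question are the Gram matrices of systems of rank $\rho$, and the stated equivalence is equivalence of systems. The bound is Theorem~\ref{thm:structure}, and $E_\rho$ attains it. We show by induction that every system $X$ of rank $\rho\ge3$ with $\nu(\rho)$ elements is equivalent to $E_\rho$. For $\rho=3,4$ this is Lemma~\ref{lem:small}. For $\rho\ge5$, Theorem~\ref{thm:structure} gives $\pm X=\pm Z^+$ with $Z$ of rank $\rho-2$ and size $\nu(\rho-2)$. So $Z$ is equivalent to $E_{\rho-2}$, and $X$ to $(E_{\rho-2})^+=E_\rho$ by Proposition~\ref{prop:double}(i).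
\end{proof}

Explicitly, if $M'$ is the Gram matrix of $E_{\rho-2}$, then in the order $z+e$, $z-e$, $w$ the Gram matrix of $E_\rho$ is
\[
\begin{bmatrix}M'&M'&\mathbf1\\M'&M'&-\mathbf1\\\mathbf1&-\mathbf1&1\end{bmatrix}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:graphs}]
By Lemma~\ref{lem:dictionary} and Theorem~\ref{thm:matrix}, $m(r)=\nu(r+1)-1=n(r)$, and the extremal graphs of rank $r$ are exactly the graphs $\Gamma(E_{r+1},x_0)$ with $x_0\in E_{r+1}$. For $r=2,3$ the theorem is Lemma~\ref{lem:small}. Let $r\ge4$ and assume the theorem for $r-2$.

Write $E_{r+1}=Z^+$ with $Z=E_{r-1}$ and apply Proposition~\ref{prop:double}(ii). As $z_0$ runs through $Z$, the graph $H=\Gamma(Z,z_0)$ runs through all extremal graphs of rank $r-2$. The choices $x_0=z_0\pm e$ give the graphs $H^a$. The choice $x_0=w$ gives one graph, which is isomorphic to $H^b$ for every extremal $H$ of rank $r-2$. By induction $B_{r-2}$ is such an $H$, so this graph is $(B_{r-2})^b$, which is $B_r$ by definition for $r\ne5$ and by Example~\ref{ex:cube} for $r=5$. Hence the extremal graphs of rank $r$ are $B_r$ and the graphs $H^a$ with $H$ extremal of rank $r-2$, and by induction these are the graphs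 $B_s^{\,a^{(r-s)/2}}$.

It remains to show that they are pairwise non-isomorphic. Let $H$ be extremal of rank $r-2$ with $n\ge2$ vertices. In the four blocks of \eqref{eq:ab} the degrees of $H^a$ are $2\deg_H\ge2$, $2\deg_H+1\ge3$, $n+1\ge3$ and $1$. So $H^a$ has a unique vertex of degree $1$. Deleting it, its neighbor and all neighbors of that neighbor leaves the first block, which induces $H$. Thus $H^a$ determines $H$ up to isomorphism. The graph $B_r$ is regular of degree $n(r)/2\ge3$, so it is not of the form $H^a$. By induction the listed graphs are pairwise non-isomorphic, and their number is the number of $s$ with $2\le s\le r$ and $s\equiv r\pmod 2$, which is $\lfloor r/2\rfloor$.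
\end{proof}

\begin{remark}
If Construction (b) is allowed for all reduced graphs, as Proposition~\ref{prop:double}(iii) permits, the third starting graph is not needed, and Theorem~\ref{thm:graphs} reads as follows. The extremal graphs of rank $r$ are exactly those obtained from $K_2$ (if $r$ is even) or $K_3$ (if $r$ is odd) by applying (b) $i$ times and then (a) $j$ times, with $i+j=\lfloor r/2\rfloor-1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The maximum order of adjacency matrices of graphs with a given rank},
doi:10.1007/s10623-011-9548-3,
\texttt{https://link.springer.com/content/pdf/10.1007/s10623-011-9548-3.pdf}.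

\end{thebibliography}
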